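\title{Weak saturation numbers of hypergraphs with an unbounded second-order term}

\begin{abstract}
For a $k$-uniform hypergraph $F$, the weak saturation number $\mathrm{wsat}(n,F)$ is the least number of edges of a $k$-uniform hypergraph on $n$ vertices from which all remaining $k$-sets can be added one at a time, each completing a copy of $F$. Tuza conjectured that $\mathrm{wsat}(n,F)=cn^{s}+O(n^{s-1})$, where $s=s(F)\ge1$ is the local sparseness of $F$. We disprove this. For every $k\ge10^6$ we construct $F$ with $s(F)=1$ such that $\mathrm{wsat}(n,F)-2n/p$ lies between constant multiples of $\sqrt{n/\log n}$ and $\sqrt n$, for an integer $p=p(k)$. The hypergraph $F$ forces every nearly optimal process to build an array governed by a doubling relation, and such an array cannot have a bounded boundary. We also show that the one-sided bound $\mathrm{wsat}(n,F)\ge cn-O(1)$ holds whenever $s(F)=1$.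
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $k\ge2$. A \emph{$k$-graph} is a $k$-uniform hypergraph: a finite vertex set together with a set of $k$-element subsets, the edges. A \emph{copy} of a $k$-graph $F$ in a $k$-graph $G$ is the image of an injective map $V(F)\to V(G)$ that sends edges to edges; copies need not be induced. Let $F$ have at least two edges. A $k$-graph $G$ is \emph{weakly $F$-saturated} if the $k$-subsets of $V(G)$ that are not edges of $G$ can be listed as $e_1,\dots,e_m$ so that, for every $i$, the $k$-graph $G+e_1+\dots+e_i$ contains a copy of $F$ that uses the edge $e_i$. We call such a list a \emph{saturating order} and view it as a process in which step $i$ adds $e_i$. The \emph{weak saturation number} $\mathrm{wsat}(n,F)$ is the minimum number of edges of a weakly $F$-saturated $k$-graph on $n$ vertices. Extra edges never obstruct the process: in a saturating order one may skip the $k$-sets that are already present.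

For the triangle, $\mathrm{wsat}(n,K_3)=n-1$ when $n\ge3$. An edge that completes a triangle joins two vertices of the same component, so $G$ must be connected; and in a star every missing edge completes a triangle through the center.

The order of magnitude of $\mathrm{wsat}(n,F)$ is governed by how small a part of an edge can single it out. For $E\in E(F)$, the \emph{sparseness} $s(E)$ is the smallest integer $s\ge0$ for which some set $E^*\subseteq E$ with $|E^*|=s+1$ is contained in no edge of $F$ other than $E$. The \emph{local sparseness} of $F$ is $s(F)=\min\{s(E):E\in E(F)\}$. We consider only $F$ with $1\le s(F)\le k-1$. Thus $s(F)=1$ means that no vertex has degree one and that some pair of vertices lies in exactly one edge.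

To see why $s=s(F)$ is the right exponent from below, let $G$ be weakly $F$-saturated on $n\ge k$ vertices and let $S$ be a set of $s$ vertices. Suppose that $S$ lies in no edge of $G$, and let $e_i$ be the first added edge containing $S$. In the copy of $F$ completed by $e_i$ the set $S$ is too small to single out $e_i$, so it lies in a second edge of the copy, which is an edge of $G$ or some $e_j$ with $j<i$; both are excluded. Hence every $s$-set lies in an edge of $G$, and
\begin{equation}\label{eq:trivial}
\mathrm{wsat}(n,F)\ \ge\ \binom ns\Big/\binom ks .
\end{equation}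
Tuza proved that $\mathrm{wsat}(n,F)=\Theta(n^{s(F)})$ for every such $F$, and Alon proved that $\mathrm{wsat}(n,F)=cn+o(n)$ for some constant $c$ when $s(F)=1$. The question of this paper, which we take from the survey \cite{survey}, is whether the weak saturation number behaves like a polynomial up to its second term.

\begin{quote}
\textbf{Conjecture (Tuza).} For every $k\ge2$ and every $k$-graph $F$ with at least two edges and $s(F)\ge1$ there is a constant $c=c(F)>0$ such that $\mathrm{wsat}(n,F)=cn^{s(F)}+O(n^{s(F)-1})$ as $n\to\infty$ with $F$ fixed.
\end{quote}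

For $s(F)=1$ the conjecture asks for $\mathrm{wsat}(n,F)=cn+O(1)$, as in the case of the triangle. This is where it fails.

\begin{theorem}\label{thm:main}
For every $k\ge10^6$ there are a $k$-graph $F$ with $s(F)=1$, an integer $p=p(k)$ and constants $c_1,c_2>0$ such that for all large $n$
\[
\frac{2n}{p}+c_1\sqrt{\frac{n}{\log n}}\ \le\ \mathrm{wsat}(n,F)\ \le\ \frac{2n}{p}+c_2\sqrt n .
\]
\end{theorem}

If this $F$ satisfied $\mathrm{wsat}(n,F)=cn+O(1)$, then dividing by $n$ would give $c=2/p$, and $\mathrm{wsat}(n,F)-2n/p$ would be bounded, contrary to the lower bound. So the conjecture is false. One half of it does hold when $s(F)=1$.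

\begin{theorem}\label{thm:oneside}
If $s(F)=1$, then $c=\lim_{n\to\infty}\mathrm{wsat}(n,F)/n$ exists and $\mathrm{wsat}(n,F)\ge cn-O(1)$.
\end{theorem}

We have made no attempt to reduce the bound on $k$ in Theorem~\ref{thm:main}. We do not claim that the logarithm can be removed, and we do not claim counterexamples for small $k$ (in particular for $k=2$) or for $s(F)\ge2$.

Theorem~\ref{thm:oneside} is not needed for Theorem~\ref{thm:main}, but its short proof in Section~\ref{sec:glue} shows what a counterexample has to achieve. Section~\ref{sec:model} isolates the source of the term $\sqrt n$ in a model problem on the integers $1,\dots,N$. Section~\ref{sec:F} defines $F$, Section~\ref{sec:upper} proves the upper bound, and Sections~\ref{sec:cost}--\ref{sec:count} prove the lower bound. For a set $Z$ with $|Z|\ge k$ we write $K(Z)$ for the set of all $k$-subsets of $Z$, and we call $Z$ \emph{complete} at some moment of a process if all of $K(Z)$ is present. If $|X|=k+1$ and $i\in X$, then $X-i$ denotes the $k$-set $X\setminus\{i\}$.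

\section{Gluing and the one-sided bound}\label{sec:glue}

Let $s(F)=1$ and $v_F=|V(F)|$. Fix an edge $E$ of $F$ and a pair $\{y,z\}\subseteq E$ that lies in no other edge. Such a pair lets the process join two complete sets without any further edge.

\begin{lemma}\label{lem:glue}
Let $|W_1\cap W_2|=v_F$ and suppose that $W_1$ and $W_2$ are complete. Then all $k$-subsets of $W_1\cup W_2$ can be added, each completing a copy of $F$.
\end{lemma}

\begin{proof}
Put $W=W_1\cap W_2$ and add the missing $k$-sets $e$ in increasing order of $|e\setminus W|$. A missing $e$ lies in neither $W_1$ nor $W_2$, so it contains vertices $y'\in W_1\setminus W_2$ and $z'\in W_2\setminus W_1$. Map $E$ bijectively to $e$ with $y\mapsto y'$ and $z\mapsto z'$, and map the other $v_F-k$ vertices of $F$ injectively into $W\setminus e$, which has at least $v_F-(k-2)$ elements. Every edge of $F$ other than $E$ misses $y$ or $z$. The part of its image outside $W$ is therefore a proper subset of $e\setminus W$, so the image is already present.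
\end{proof}

We use Fekete's lemma: if $h$ is a nonnegative function on the positive integers with $h(x+x')\le h(x)+h(x')$ for all $x,x'$, then $h(x)/x$ converges to $\inf_{x\ge1}h(x)/x$.

\begin{proof}[Proof of Theorem~\ref{thm:oneside}]
Put $h(x)=\mathrm{wsat}(x+v_F,F)$. Take sets with $|W_1|=x+v_F$, $|W_2|=x'+v_F$ and $|W_1\cap W_2|=v_F$, and optimal weakly $F$-saturated $k$-graphs on $W_1$ and on $W_2$. In their union we complete $W_1$, then $W_2$, and then apply Lemma~\ref{lem:glue}. Since $|W_1\cup W_2|=x+x'+v_F$, this gives $h(x+x')\le h(x)+h(x')$. By Fekete's lemma $h(x)/x\to c:=\inf_{x\ge1}h(x)/x$. Hence $\mathrm{wsat}(n,F)/n\to c$, and $\mathrm{wsat}(n,F)=h(n-v_F)\ge c(n-v_F)$ for $n>v_F$.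
\end{proof}

By \eqref{eq:trivial}, $c\ge1/k$. The function $\varepsilon(x)=h(x)-cx$ is nonnegative, subadditive and $o(x)$, and the conjecture for $s(F)=1$ says that it is bounded. For the triangle $\varepsilon(x)=2$. If $\varepsilon(x_0)=0$ for some $x_0\ge1$, then $\varepsilon(x+x_0)\le\varepsilon(x)$ for all $x$, so $\varepsilon$ is bounded; in this case one optimal piece can be repeated along a line. The three properties alone do not force boundedness, since $\sqrt x$ has them too. A counterexample is an $F$ for which the rate $c$ is reached only inside a structure that cannot be laid out along a line, and whose boundary must be paid for.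

\section{A model: doubling schemes}\label{sec:model}

In the process for our $F$, almost all vertices arrive in batches of $p$, each batch paid for by two edges of $G$. A batch is available at this price only if certain earlier batches, its predecessors, stand in a prescribed relation, and each batch can serve only once in each role. Wherever the pattern breaks, a bounded number of extra edges is needed. The following model keeps two of the roles: the point $j$ has the predecessors $j-1$ and $\varphi(j)$.

\begin{definition}
A \emph{doubling scheme} on $[N]=\{1,\dots,N\}$ consists of a set of \emph{defects} in $[N]$ and an injective map $\varphi$ from the other points, called \emph{regular}, to $[N]$, such that $\varphi(j)<j$ for all regular $j$ and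
\begin{equation}\label{eq:modeldouble}
\varphi(j)=\varphi(j-1)+2\qquad\text{whenever $j-1$ and $j$ are regular.}
\end{equation}
\end{definition}

If $2$ were replaced by $1$ in \eqref{eq:modeldouble}, so that the two predecessor maps commute, then $\varphi(j)=j-1$ would be a scheme with the single defect $1$, for every $N$. With doubling, the gap $j-\varphi(j)$ drops by one at each step, and a defect is needed to reset it. A large gap is also expensive, because it leaves many points waiting to be used. The balance is at $\sqrt N$.

\begin{proposition}\label{prop:model}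
\begin{itemize}
\item[(a)] A doubling scheme on $[N]$ with $D$ defects satisfies $N\le D(2D+1)$.
\item[(b)] For odd $M\ge3$ and $L\ge1$ there is a doubling scheme on $[LM]$ with at most $M+2L$ defects.
\end{itemize}
\end{proposition}

\begin{proof}
(a) Call a regular point $j$ \emph{open at $i$} if $\varphi(j)\le i<j$. By injectivity at most $i$ regular points have $\varphi(j)\le i$. Among them are all regular points $j\le i$, of which there are at least $i-D$. So at most $D$ points are open at $i$.

The point $1$ is a defect, so the regular points form at most $D$ maximal intervals, and it suffices to show that each has at most $2D$ points. Let $x,x+1,\dots,x+\ell$ be such an interval. Then $\varphi(x+s)=\varphi(x)+2s$. Let $o$ be the number of $s$ with $\varphi(x+s)<x$; these are $s=0,\dots,o-1$, and the points $x+s$ are open at $x-1$, so $o\le D$. If $o=\ell+1$ we are done. Otherwise $x\le\varphi(x+o)$ and $\varphi(x+o)+2(\ell-o)=\varphi(x+\ell)<x+\ell$. Hence $2(\ell-o)<\ell$, that is, $\ell<2o\le2D$.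

(b) Write $j=hM+y+1$ with $0\le h<L$ and $0\le y<M$: row $h$, column $y$. The defects are the points with $h=0$ or $y\in\{0,\frac{M+1}2\}$. For the other points put $\varphi(j)=(h-1)M+(2y\bmod M)+1$. This lies in the previous row, and $\varphi$ is injective because $M$ is odd. If $j-1$ and $j$ are regular, they lie in one row, in columns $y-1,y$ that are both at most $\frac{M-1}2$, where $2y\bmod M=2y$, or both at least $\frac{M+1}2$, where $2y\bmod M=2y-M$. So \eqref{eq:modeldouble} holds.
\end{proof}

For $M=5$ the columns $0,1,2,3,4$ are sent to the columns $0,2,4,1,3$ of the previous row: each row runs through the previous row twice, and the jump from $4$ to $1$ is the defect in column $3$.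

The upper bound of Theorem~\ref{thm:main} turns (b) into a $k$-graph. The lower bound must show that every nearly optimal process imitates a doubling scheme, and the imitation is imperfect in two ways. The analogue of $j\mapsto j+1$ produces many chains that are interleaved in time, which costs the factor $\log n$. And a hypergraph can prescribe that two batches are related, but not which of them comes first, so the doubling relation appears with a sign.

\section{The hypergraph $F$}\label{sec:F}

From now on $k\ge10^6$ is fixed, and the constants implied in $O(\cdot)$ depend only on $k$.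

\subsection*{Labels}
Batches will live in sets of size $k+1$, and the role that one set plays for another is recorded by the size of their intersection. There are five labels $a,t,r,u,b$, with sizes
\[
\sigma_a=10^4+1,\quad\sigma_t=10^4+6,\quad\sigma_r=10^4+36,\quad\sigma_u=10^4+216,\quad\sigma_b=10^4+1296 .
\]
Put $\sigma=\sum_\gamma\sigma_\gamma=51555$ and $p=k+1-\sigma$. Since $k>3\sigma$, we have
\begin{equation}\label{eq:sizes}
p>\tfrac23(k+1),\qquad p>\sigma,\qquad k>2\sigma,\qquad k+1-2\sigma\ge3,\qquad p\ge20 .
\end{equation}
The sizes are chosen so that a set of $\sigma$ vertices can be cut into pieces of sizes $\sigma_\gamma$ in only one way.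

\begin{lemma}\label{lem:digits}
If $n_\gamma\ge0$ are integers with $\sum_\gamma n_\gamma\sigma_\gamma=\sigma$, then $n_\gamma=1$ for all five labels.
\end{lemma}

\begin{proof}
If $\sum n_\gamma\ge6$, the sum exceeds $60000>\sigma$. If $\sum n_\gamma\le4$, it is at most $4\cdot11296<\sigma$. So $\sum n_\gamma=5$, whence $0\le n_\gamma\le5$ and $n_a+6n_t+6^2n_r+6^3n_u+6^4n_b=1555=1+6+6^2+6^3+6^4$. Digits in base $6$ are unique.
\end{proof}

\begin{definition}\label{def:config}
A \emph{configuration} is a tuple $(X;A,T,R,U,B)$ of sets of size $k+1$ such that no vertex lies in three of them,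
\begin{gather*}
|X\cap A|=\sigma_a,\quad|X\cap T|=\sigma_t,\quad|X\cap R|=\sigma_r,\quad|X\cap U|=\sigma_u,\quad|X\cap B|=\sigma_b,\\
|B\cap R|=|R\cap T|=|T\cap U|=\sigma_a,\qquad|A\cap B|=\sigma_t,\qquad|A\cap R|=\sigma_u,
\end{gather*}
and all other pairs are disjoint. Put $I=X\cap(A\cup T\cup R\cup U\cup B)$; then $|I|=\sigma$ and $|X\setminus I|=p$.
\end{definition}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\node[draw,circle] (B) at (0,0) {$B$};
\node[draw,circle] (R) at (2,0) {$R$};
\node[draw,circle] (T) at (4,0) {$T$};
\node[draw,circle] (U) at (6,0) {$U$};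
\node[draw,circle] (A) at (1,2) {$A$};
\node[draw,circle] (X) at (4,2) {$X$};
\draw[->] (B) -- node[below] {$a$} (R);
\draw[->] (R) -- node[below] {$a$} (T);
\draw[->] (T) -- node[below] {$a$} (U);
\draw[->] (A) -- node[above] {$a$} (X);
\draw[->] (B) -- node[left] {$t$} (A);
\draw[->] (R) -- node[right,pos=0.8] {$u$} (A);
\draw[->] (B) -- node[above,pos=0.65] {$b$} (X);
\draw[->] (R) -- node[right,pos=0.4] {$r$} (X);
\draw[->] (T) -- node[right] {$t$} (X);
\draw[->] (U) -- node[right] {$u$} (X);
\end{tikzpicture}
\caption{The intersection pattern of a configuration. Each circle is a set of $k+1$ vertices, a line labeled $\gamma$ joins two sets that share $\sigma_\gamma$ vertices, and sets that are not joined are disjoint. The arrows point from earlier to later sets in the grid of Section~\ref{sec:upper}; the configuration itself does not record these directions.}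
\label{fig:config}
\end{figure}

Each of the six sets shares at most $\sigma$ vertices with the others, so configurations exist. Every vertex lies in one or two of the sets and the number of vertices of each kind is determined, so a configuration is unique up to isomorphism. In terms of the model, $A$ is the predecessor $j-1$ of $X$ and $T$ is $\varphi(j)$. Figure~\ref{fig:config} contains the doubling relation: $B=\varphi(j-1)$ lies two $a$-steps before $T$, with $R$ in between. The set $U$ will be used to fix the direction of the line between $A$ and $B$. The condition on $A\cap R$ is not used in the lower bound; it is there because the grid of Section~\ref{sec:upper} produces it.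

\subsection*{Gadgets}
The following $k$-graphs are called \emph{gadgets}. The vertex set of each is the union of its edges.
\begin{itemize}
\item $H_{\mathrm{grow}}$ has the edges $K(A)\cup K(T)\cup K(R)\cup K(U)\cup K(B)$ and three \emph{sparse edges} $X-i$, $X-j$, $X-l$, where $(X;A,T,R,U,B)$ is a configuration and $i,j,l\in X\setminus I$ are distinct.
\item $H_{\mathrm{fill}}$ consists of four edges of $K(Z)$, where $|Z|=k+1$.
\item $H_{\mathrm{spread}}^{j}$, for $0\le j\le k-2$, has the edges $K(Q)$ with $|Q|=2k$ and two edges $\{v\}\cup S_1$, $\{v\}\cup S_2$, where $v\notin Q$, $S_1,S_2\subset Q$, $|S_1|=|S_2|=k-1$ and $|S_1\cap S_2|=j$.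
\item $H_{\mathrm{join}}$ has the edges $K(Q)\cup K(X)\cup K(A)\cup K(T)\cup K(R)\cup K(U)\cup K(B)$, where $(X;A,T,R,U,B)$ is a configuration, $|Q|=2k$, $|Q\cap X|=\sigma$ and $Q$ is disjoint from $A\cup T\cup R\cup U\cup B$, and one more edge $e^*=\{w\}\cup S$ with $w\in X\setminus Q$, $S\subset Q\setminus X$, $|S|=k-1$. There are six such gadgets, according to whether $w$ lies in $X\setminus(Q\cup I)$, $X\cap A$, $X\cap T$, $X\cap R$, $X\cap U$ or $X\cap B$.
\end{itemize}
Each description fixes the number of vertices with a given pattern of membership in the named sets, so it determines one $k$-graph up to isomorphism. The sets $Z$ for which all of $K(Z)$ is listed in $H_{\mathrm{grow}}$, $H_{\mathrm{spread}}^j$ or $H_{\mathrm{join}}$ are the \emph{blocks} of the gadget: $Q$ is the \emph{large} block and those of size $k+1$ are \emph{small}. Note that $X$ is a block of $H_{\mathrm{join}}$ but not of $H_{\mathrm{grow}}$, and that $H_{\mathrm{fill}}$ has no block. Two blocks of a gadget share at most $\sigma<k$ vertices, so they are distinct sets without common edges.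

Let $F$ be the vertex-disjoint union of one copy of each gadget, and $v_F=|V(F)|$. An edge that completes a copy of $F$ completes a copy of the gadget containing it. Conversely, once a large complete set is present to host the other gadgets, completing one gadget is enough. So the gadgets are the rules of the process. With $H_{\mathrm{grow}}$, two edges on $X$ yield a third if five complete sets surround $X$ correctly, and $H_{\mathrm{fill}}$ then completes $X$. With $H_{\mathrm{spread}}^j$, one edge from a vertex $v$ into a large complete set yields all such edges, and $H_{\mathrm{join}}$ supplies that first edge.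

The rule $H_{\mathrm{grow}}$ alone imposes no geometry: if $(X;A,T,R,U,B)$ is a configuration and $P$ is any set of $p$ new vertices, then $(I\cup P;A,T,R,U,B)$ is a configuration, so the same five sets can be reused indefinitely. The condition $|Q\cap X|=\sigma$ in $H_{\mathrm{join}}$ prevents this. It releases $X$ only after $\sigma$ vertices of $X\setminus I$ have been reached from outside, and this will force $X$ to have successors.

\begin{lemma}
$s(F)=1$.
\end{lemma}

\begin{proof}
A vertex in a block has degree at least $k$. The remaining vertices are those of $X\setminus I$ in $H_{\mathrm{grow}}$, which lie in at least two sparse edges, those of $H_{\mathrm{fill}}$, which have degree at least three, and $v$ in $H_{\mathrm{spread}}^j$, which has degree two. So no vertex singles out an edge. In $H_{\mathrm{grow}}$ the vertices $i,j$ lie in no block, so the pair $\{i,j\}$ lies only in $X-l$.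
\end{proof}

\section{The upper bound: a grid}\label{sec:upper}

\begin{proposition}\label{prop:upper}
$\mathrm{wsat}(n,F)\le 2n/p+O(\sqrt n)$.
\end{proposition}

\subsection*{The grid}
Let $M\ge7$ be odd and $L\ge1$. The \emph{cells} are the pairs $(h,y)$ with $0\le h<L$ and $0\le y<M$, ordered lexicographically. We draw labeled arcs
\begin{align*}
a&:\ (h,y)\to(h,y+1)&&\text{for }0\le y\le M-2,\\
\gamma&:\ (h-1,(2y+\omega_\gamma)\bmod M)\to(h,y)&&\text{for }1\le h<L,\ \gamma\in\{t,r,u,b\},
\end{align*}
where $\omega_t=0$, $\omega_r=-1$, $\omega_u=1$, $\omega_b=-2$. All arcs go forward in the order. Since $M$ is odd, $y\mapsto2y+\omega_\gamma$ is a bijection modulo $M$, so each cell has at most one in-arc and at most one out-arc of each label. Since the $\omega_\gamma$ are distinct modulo $M$, two cells are joined by at most one arc.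

For each arc with label $\gamma$ take $\sigma_\gamma$ new vertices, its \emph{link}. For a cell $c$, the links of the arcs at $c$ have at most $2\sigma$ vertices in total; let $X_c$ be their union together with new \emph{private} vertices, at least three by \eqref{eq:sizes}, so that $|X_c|=k+1$. Every vertex lies in at most two sets $X_c$, and $|X_c\cap X_{c'}|$ is $\sigma_\gamma$ if $c,c'$ are joined by a $\gamma$-arc and $0$ if $c\ne c'$ are not joined. Let $n_0(L)$ be the number of vertices. A cell shares at most $\sigma$ vertices with earlier cells, so
\begin{equation}\label{eq:n0}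
n_0(L)\ge LMp,\qquad n_0(L+1)-n_0(L)\le M(k+1).
\end{equation}

Call $(h,y)$ an \emph{interior} cell if $1\le h\le L-2$, $1\le y\le M-2$ and $y\ne\frac{M\pm1}2$, and a \emph{boundary} cell otherwise. There are at most $2M+4L$ boundary cells.

\begin{lemma}\label{lem:grid}
An interior cell $c$ has an in-arc and an out-arc of every label. If $A,T,R,U,B$ are the sets of the cells from which the in-arcs with labels $a,t,r,u,b$ come, then $(X_c;A,T,R,U,B)$ is a configuration.
\end{lemma}

\begin{proof}
Let $c=(h,y)$ and $v=2y\bmod M$. The values $v=0,1,M-1$ occur for $y=0,\frac{M+1}2,\frac{M-1}2$, so $2\le v\le M-2$. The $a$-arcs at $c$ exist as $1\le y\le M-2$, and the others exist as $1\le h\le L-2$. The in-arcs come from $(h,y-1)$ for $a$, and from the columns $v,v-1,v+1,v-2$ of row $h-1$ for $t,r,u,b$; these four numbers lie in $[0,M-1]$ without reduction. So $B,R,T,U$ belong to four consecutive cells of a row, which are joined by three $a$-arcs and no other arcs. The cell $(h,y-1)$ receives arcs from the columns $v-2+\omega_\gamma$ of row $h-1$ modulo $M$: from $v-2$ with label $t$, from $v-1$ with label $u$, and from $v-3$ and $v-4$.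 The last two differ from each of $v-2,\dots,v+1$ by a number between $1$ and $5$, which is nonzero modulo $M\ge7$. Thus $|A\cap B|=\sigma_t$, $|A\cap R|=\sigma_u$ and $A\cap T=A\cap U=\emptyset$.
\end{proof}

For example, if $M=7$ the interior columns are $1,2,5$. For $y=2$ the sets $B,R,T,U$ sit in the columns $2,3,4,5$ of the previous row, and the cell $(h,1)$ of $A$ receives its arcs $t,r,u,b$ from the columns $2,1,3,0$.

\begin{proof}[Proof of Proposition~\ref{prop:upper}]
Let $n$ be large and let $M$ be the largest odd integer with $M\le\sqrt n$. Let $L$ be maximal with $n_0(L)\le n-2v_F$. By \eqref{eq:n0}, $L\le n/(Mp)=O(\sqrt n)$. The vertex set consists of the grid, a \emph{core} $Q_0$ of $2v_F$ further vertices, and fewer than $M(k+1)$ \emph{leftover} vertices. Fix a $(k-1)$-set $S_0\subset Q_0$. The edges of $G$ are: all of $K(Q_0)$; for each interior cell $c$, two edges $X_c-i$ and $X_c-j$ with $i,j$ private; for each boundary cell $c$, all of $K(X_c)$ and the edges $\{v\}\cup S_0$ with $v\in X_c$; and the edge $\{v\}\cup S_0$ for each leftover vertex $v$. A boundary cell contributes at most $2(k+1)$ edges, so by \eqref{eq:n0}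
\[
|E(G)|\le2LM+O(M+L)+O(1)\le\frac{2n_0(L)}p+O(\sqrt n)\le\frac{2n}p+O(\sqrt n).
\]

We show that $G$ is weakly $F$-saturated. An added edge that completes a copy of a gadget also completes a copy of $F$: the copy uses at most $v_F$ vertices, so at least $v_F$ vertices of the complete set $Q_0$ are free to host the other gadgets. Edges that are already present are skipped.

\emph{Stage 1: completing the cells.} Go through the interior cells $c$ in lexicographic order. The five sets $A,T,R,U,B$ of Lemma~\ref{lem:grid} belong to boundary cells or to earlier interior cells, so they are complete. Choose a third private vertex $l$. Private vertices lie in $X_c\setminus I$, so $X_c-l$ completes a copy of $H_{\mathrm{grow}}$. Every further edge of $K(X_c)$ forms a copy of $H_{\mathrm{fill}}$ with $X_c-i$, $X_c-j$, $X_c-l$.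

\emph{Stage 2: absorbing the boundary.} We maintain a complete set $Q^*$, initially $Q_0$. Suppose that $v\notin Q^*$ and that $\{v\}\cup S$ is present for some $(k-1)$-set $S\subset Q^*$. For any other $(k-1)$-set $S'\subset Q^*$ choose a $2k$-set $Q$ with $S\cup S'\subset Q\subseteq Q^*$; then $\{v\}\cup S'$ completes a copy of $H_{\mathrm{spread}}^{|S\cap S'|}$. After all these additions $Q^*\cup\{v\}$ is complete, and we put $v$ into $Q^*$; we say that $v$ is \emph{absorbed}. With $S=S_0$, absorb all leftover vertices and all vertices of boundary cells.

\emph{Stage 3: absorbing the interior.} Go through the interior cells $c$ in reverse lexicographic order, so that the sets of all later cells are already in $Q^*$. Let $O_c$ be the union of the links of the five out-arcs of $c$. Then $|O_c|=\sigma$ and $O_c\subset Q^*$. Let $Q=O_c\cup C$ with $C\subset Q_0$ and $|C|=2k-\sigma\ge k-1$. The set $Q$ is complete, $Q\cap X_c=O_c$, and $Q$ misses $A,T,R,U,B$ because a vertex of $O_c$ lies only in $X_c$ and in the set of one later cell. Fix a $(k-1)$-set $S\subset C$. For each $w\in X_c\setminus Q^*$, the edge $\{w\}\cup S$ completes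 a copy of the gadget $H_{\mathrm{join}}$ whose type is given by the position of $w$; add it and absorb $w$.

At the end $Q^*$ is the whole vertex set, so all $k$-sets are present.
\end{proof}

\section{The cost of new vertices}\label{sec:cost}

The lower bound follows the process and records, at each step, how many vertices and how many edges of $G$ are used for the first time. When a gadget brings in a set $P$ of new vertices, all its edges that meet $P$, except the one being added, must be unused edges of $G$. The next lemma says that this costs at least $2/p$ edges per vertex, and that only one move achieves this rate. For a gadget $H$ and $P\subseteq V(H)$, let $e_H(P)$ be the number of edges of $H$ that meet $P$.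

\begin{lemma}\label{lem:density}
For every gadget $H$ and every nonempty $P\subseteq V(H)$ we have $p\,(e_H(P)-1)\ge2|P|$, with equality only if $H=H_{\mathrm{grow}}$ and $P=X\setminus I$.
\end{lemma}

\begin{proof}
\emph{$P$ meets the large block $Q$.} A vertex of $Q$ lies in $\binom{2k-1}{k-1}\ge2k-1$ edges, and $|V(H)|\le2k+6(k+1)$. So $p(e_H(P)-1)\ge20(2k-2)>2(8k+6)\ge2|P|$.

\emph{$P$ meets no large block, but exactly $\mu\ge1$ small blocks.} A vertex of a small block lies in $k$ of its edges and blocks have no common edges, so $e_H(P)\ge\mu k$. In $H_{\mathrm{join}}$ the set $P$ is covered by these $\mu$ blocks, and in $H_{\mathrm{grow}}$ by these blocks and $X$. So $|P|\le(\mu+1)(k+1)\le2\mu(k+1)$, while $p(\mu k-1)\ge20\mu(k-1)>4\mu(k+1)$.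

\emph{$P$ meets no block.} This is impossible in $H_{\mathrm{join}}$. In $H_{\mathrm{spread}}^j$ we have $P=\{v\}$ and $e_H(P)=2$, and $p>2$. In $H_{\mathrm{fill}}$ each edge misses one vertex of $Z$ and different edges miss different vertices. If $|P|=1$ then $e_H(P)\ge3$ and $2p>2$; if $|P|\ge2$ then $e_H(P)=4$ and $3p>2(k+1)\ge2|P|$ by \eqref{eq:sizes}. In $H_{\mathrm{grow}}$ we have $P\subseteq X\setminus I$, and the same remark applies to the sparse edges. If $|P|=1$ then $e_H(P)\ge2$ and $p>2$; if $|P|\ge2$ then $e_H(P)=3$ and $2p\ge2|P|$, with equality exactly when $P=X\setminus I$.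
\end{proof}

The strict inequality $3p>2(k+1)$ is what keeps $H_{\mathrm{fill}}$, which buys $k+1$ vertices for three edges with no condition at all, more expensive than $H_{\mathrm{grow}}$.

\subsection*{Accounting}
Let $n$ be large, let $G$ be weakly $F$-saturated on $n$ vertices with $g=\mathrm{wsat}(n,F)$ edges, and let $e_1,\dots,e_m$ be a saturating order. By Proposition~\ref{prop:upper}, $g\le n<\binom{n-1}{k-1}$, so every vertex lies in some $e_i$. For each $i$ fix a copy of $F$ completed by $e_i$, let $H_i$ be the gadget of this copy that contains $e_i$, and fix the names of its sets. For $0\le i\le m$ put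
\[
\mathcal E_i=\bigcup_{j\le i}E(H_j),\qquad V_i=\bigcup_{j\le i}V(H_j),\qquad G_i=\mathcal E_i\cap E(G),
\]
and for $i\ge1$ put $P_i=V_i\setminus V_{i-1}$, $p_i=|P_i|\le v_F$ and $q_i=|G_i\setminus G_{i-1}|\le|E(F)|$. The edges of $H_j$ lie in $E(G)\cup\{e_1,\dots,e_j\}$ and include $e_j$, so $\mathcal E_i=G_i\cup\{e_1,\dots,e_i\}$. Therefore
\begin{equation}\label{eq:newedges}
\mathcal E_i\setminus\mathcal E_{i-1}=\{e_i\}\cup(G_i\setminus G_{i-1}).
\end{equation}
Also $\sum_ip_i=|V_m|=n$ and $\sum_iq_i=|G_m|$.

An edge of $H_i$ that meets $P_i$ is not in $\mathcal E_{i-1}$, so \eqref{eq:newedges} gives $q_i\ge e_{H_i}(P_i)-1$. By Lemma~\ref{lem:density}, $\delta_i:=pq_i-2p_i\ge0$ for every $i$. The quantity to be bounded from below is the \emph{excess}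
\begin{equation}\label{eq:excess}
d:=pg-2n=\sum_{i=1}^m\delta_i+p\,(g-|G_m|).
\end{equation}
Step $i$ is a \emph{growth step} if $P_i\ne\emptyset$ and $\delta_i=0$, it is \emph{idle} if $p_i=q_i=0$, and it is \emph{costly} otherwise. In a costly step $\delta_i\ge1$. By \eqref{eq:excess} there are at most $d$ costly steps and at most $d$ edges of $G$ outside $G_m$. Step $1$ is costly, because $P_1=V(H_1)$ is not the case of equality in Lemma~\ref{lem:density}; so $d\ge1$.

\begin{lemma}\label{lem:growth}
If $i$ is a growth step, then $H_i$ is a copy of $H_{\mathrm{grow}}$ with $P_i=X\setminus I$, the edge $e_i$ is sparse, $G_i\setminus G_{i-1}$ consists of the other two sparse edges, and all edges of the blocks $A,T,R,U,B$ of $H_i$ lie in $\mathcal E_{i-1}$.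
\end{lemma}

\begin{proof}
We have $pq_i=2p_i\le p(e_{H_i}(P_i)-1)\le pq_i$, so equality holds in Lemma~\ref{lem:density}. This gives the first claim, $p_i=p$ and $q_i=2$. The three sparse edges meet $P_i$, so they lie in the set \eqref{eq:newedges}, which has three elements; hence they are this set, and every other edge of $H_i$ lies in $\mathcal E_{i-1}$.
\end{proof}

The set $X$ of a growth step $i$ is called a \emph{node}. Its \emph{time} is $\tau(X)=i$, its new part is $P_X=P_i$, its old part is $I_X=X\setminus P_X\subseteq V_{i-1}$, and its two \emph{node edges} are the elements of $G_i\setminus G_{i-1}$, both subsets of $X$. So $|P_X|=p$, $|I_X|=\sigma$, and the sets $P_X$ are pairwise disjoint. If $X$ and $Y$ come from growth steps $i<i'$, then $X\subseteq V_{i'-1}$ misses $P_{i'}$. Hence $X\ne Y$ as sets, so that a node determines its time, and, writing $X\prec Y$ for $\tau(X)<\tau(Y)$,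
\begin{equation}\label{eq:later}
X\prec Y\quad\Longrightarrow\quad P_Y\cap X=\emptyset\ \text{ and }\ X\cap Y\subseteq I_Y .
\end{equation}
Let $N$ be the number of nodes. Only growth steps and costly steps bring new vertices, so
\begin{equation}\label{eq:nN}
pN\le n\le pN+v_Fd .
\end{equation}

An edge of $G$ that is not a node edge is called \emph{stray}. It lies outside $G_m$ or in $G_i\setminus G_{i-1}$ for a costly $i$, so there are at most $d+|E(F)|d=O(d)$ stray edges. A node $X$ is \emph{untouched} if no stray edge meets $P_X$. A stray edge meets at most $k$ of the sets $P_X$, so all but $O(d)$ nodes are untouched. By \eqref{eq:later}, a node edge of $Y$ misses $P_X$ if $Y\prec X$ and meets $X$ inside $I_Y$ if $X\prec Y$. Therefore: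
\begin{equation}\label{eq:untouched}
\begin{array}{l}
\text{if $X$ is untouched and $f\in E(G)$ meets $P_X$, then $f$ is a node edge of $X$,}\\
\text{or $f$ is a node edge of some $Y\succ X$ and $f\cap P_X\subseteq I_Y$.}
\end{array}
\end{equation}

\section{A node stays sealed until $\sigma$ of its vertices are used}\label{sec:sealed}

So far we know that almost all vertices arrive in nodes, but nothing about the five blocks from which a node grows; they might be a fixed complete set used again and again. The constraint comes from the end of the process: each vertex of $P_X$ must eventually lie in edges that leave $X$. For an untouched node the only contact with the outside is through later nodes that overlap it, so we define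
\[
J_X(i)=P_X\cap\bigcup\{I_Y:\ Y\text{ a node},\ \tau(Y)\le i\},\qquad J_X=J_X(m).
\]
In the grid, for a cell far from the boundary, $J_X$ is the union $O_c$ of the out-links.

\begin{lemma}\label{lem:sealed}
Let $X$ be an untouched node, let $i\ge\tau(X)$ and suppose that $|J_X(i)|\le\sigma-1$. Then every edge of $\mathcal E_i$ that meets $P_X\setminus J_X(i)$ is a subset of $X$.
\end{lemma}

\begin{proof}
We use induction on $i$. For $i=\tau(X)$, an edge of $\mathcal E_i$ that meets $P_X$ is not in $\mathcal E_{i-1}$, so it is a sparse edge of $H_i$ by Lemma~\ref{lem:growth} and \eqref{eq:newedges}.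

Let $i>\tau(X)$ and $X'=P_X\setminus J_X(i)$. Then $X\setminus X'=I_X\cup J_X(i)$, so
\begin{equation}\label{eq:small}
|X\setminus X'|\le2\sigma-1<k-1 .
\end{equation}
Since $J_X(i-1)\subseteq J_X(i)$, the induction hypothesis applies, and all edges of $\mathcal E_{i-1}$ that meet $X'$ are subsets of $X$. No edge $f\in G_i\setminus G_{i-1}$ meets $X'$: otherwise $f$ is a node edge by \eqref{eq:untouched}, its node $Y$ has time $i$, and $f\cap P_X\subseteq I_Y\cap P_X\subseteq J_X(i)$. By \eqref{eq:newedges} only $e_i$ remains. Suppose that $v\in e_i\cap X'$ and $e_i\not\subseteq X$. We know that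
\begin{equation}\label{eq:others}
\text{every edge of $H_i$ other than $e_i$ that meets $X'$ is a subset of $X$.}
\end{equation}

\emph{Claim: a block $Z$ of $H_i$ that contains a vertex $z\in X'$ equals $X$; in particular, a large block misses $X'$.} The edges of $K(Z)$ that contain $z$ and differ from $e_i$ cover $Z$. Indeed, if $|Z|=k+1$ there are at least $k-1\ge2$ of them, and two different $k$-subsets of $Z$ cover $Z$; if $|Z|=2k$, each $y\in Z\setminus\{z\}$ lies with $z$ in $\binom{2k-2}{k-2}\ge2$ edges. By \eqref{eq:others}, $Z\subseteq X$, and $|Z|\ge k+1=|X|$ gives $Z=X$.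

An edge of a gadget lies in a block or is one of four special kinds, and we reach a contradiction in each case.
\begin{enumerate}
\item \emph{$e_i$ lies in a block $Z$.} Then $v\in Z$, so $Z=X$ and $e_i\subseteq X$.
\item \emph{$e_i$ is a sparse edge of $H_{\mathrm{grow}}$.} Let $f_1,f_2$ be the other sparse edges; then $e_i\subset f_1\cup f_2$. The vertex $v$ lies in at least two sparse edges, so we may assume $v\in f_1$, and $f_1\subseteq X$ by \eqref{eq:others}. The set $f_1\cap f_2\subset X$ has $k-1$ elements, so it meets $X'$ by \eqref{eq:small}, and $f_2\subseteq X$. Thus $e_i\subseteq X$.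
\item \emph{$H_i$ is a copy of $H_{\mathrm{fill}}$ on $Z$.} The vertex $v$ is missed by at most one edge, so it lies in two edges other than $e_i$. They are subsets of $X$ and cover $Z\supset e_i$.
\item \emph{$e_i=\{v_0\}\cup S_1$ in $H_{\mathrm{spread}}^j$, with second edge $\{v_0\}\cup S_2$ at $v_0$.} By the claim $Q$ misses $X'$, so $v=v_0$ and $S_2\subset X$ by \eqref{eq:others}. Then $S_2$ meets $X'$ by \eqref{eq:small}, although $S_2\subset Q$.
\item \emph{$e_i=e^*=\{w\}\cup S$ in $H_{\mathrm{join}}$.} By the claim $S\subset Q$ misses $X'$, so $v=w$, and the block $X^*\ni w$ that plays the role of $X$ in $H_i$ equals the node $X$. Now $\sigma$ vertices of $X^*$ lie in $Q$ and $\sigma$ others lie in $A\cup T\cup R\cup U\cup B$. Each of them lies in a block different from $X$, so it is not in $X'$ by the claim. Hence $|X\setminus X'|\ge2\sigma$, contrary to \eqref{eq:small}.\qedhere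
\end{enumerate}
\end{proof}

The exact bound $\sigma-1$ is used only in the last case, and it cannot be raised to $\sigma$: Stage~3 of Section~\ref{sec:upper} opens a cell whose out-links have $\sigma$ vertices.

\begin{lemma}\label{lem:Jbig}
If $X$ is an untouched node, then $|J_X|\ge\sigma$.
\end{lemma}

\begin{proof}
Suppose that $|J_X|\le\sigma-1$. As $p>\sigma$, there is a vertex $v\in P_X\setminus J_X$; take a $k$-set $f\ni v$ with $f\not\subseteq X$. If $f=e_j$ for some $j$, then $f\in\mathcal E_m$, contrary to Lemma~\ref{lem:sealed} with $i=m$. If $f\in E(G)$, then \eqref{eq:untouched} gives $f\subseteq X$ or $v\in J_X$, and both are false.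
\end{proof}

\section{Predecessors and successors}\label{sec:pred}

Each node $Y$ has an old part $I_Y$ of $\sigma$ vertices, and by Lemma~\ref{lem:Jbig} each untouched node needs $\sigma$ of its new vertices covered by old parts. Supply equals demand, so there is almost no slack. Define the \emph{load} of a node $X$ as the number $\lambda(X)$ of pairs $(Y,v)$ with $Y$ a node and $v\in I_Y\cap P_X$. Then $\lambda(X)\ge|J_X|$. Call $X$ \emph{tight} if it is untouched and $\lambda(X)=\sigma$. By Lemma~\ref{lem:Jbig},
\begin{equation}\label{eq:tight}
\text{if $X$ is tight, then $|J_X|=\sigma$ and each vertex of $P_X$ lies in at most one set $I_Y$.}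
\end{equation}
Call a node $Y$ \emph{fed} if every vertex of $I_Y$ lies in $P_X$ for some tight $X$. Call $X$ \emph{normal} if it is tight and fed and every node $Y$ with $I_Y\cap P_X\ne\emptyset$ is fed.

\begin{lemma}\label{lem:mostnormal}
All but $O(d)$ nodes are normal.
\end{lemma}

\begin{proof}
There are $\sigma N$ pairs $(Y,v)$ with $v\in I_Y$, and each is counted in at most one load, since the sets $P_X$ are disjoint. Let $N_1=N-O(d)$ be the number of untouched nodes. Each has load at least $\sigma$, and at least $\sigma+1$ if it is not tight, so at most $\sigma N-\sigma N_1=O(d)$ of them are not tight. Thus the number $N_2$ of tight nodes is $N-O(d)$. Exactly $\sigma N_2$ pairs are counted in loads of tight nodes, and a node that is not fed occurs in one of the other $\sigma(N-N_2)=O(d)$ pairs. Finally, for each of the $O(d)$ nodes $Y$ that are not fed, $I_Y$ meets at most $\sigma$ sets $P_X$.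
\end{proof}

For a fed node $Y$, denote the blocks $A,T,R,U,B$ of $H_{\tau(Y)}$ by $a^-Y,t^-Y,r^-Y,u^-Y,b^-Y$ and call them the \emph{predecessors} of $Y$. By construction $(Y;a^-Y,t^-Y,r^-Y,u^-Y,b^-Y)$ is a configuration with $I=I_Y$, so the five predecessors are distinct, $|Y\cap\gamma^-Y|=\sigma_\gamma$, and $I_Y$ is the disjoint union of the sets $Y\cap\gamma^-Y$. The point is that these blocks are themselves nodes.

\begin{lemma}\label{lem:pred}
Let $Y$ be fed and let $\gamma$ be a label. Then $Z=\gamma^-Y$ is a tight node, $Z\prec Y$, and $Y\cap Z=I_Y\cap P_Z$.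
\end{lemma}

\begin{proof}
Let $i=\tau(Y)$ and $v\in Y\cap Z\subseteq I_Y$. As $Y$ is fed, $v\in P_W$ for a tight node $W$, and $v\in V_{i-1}$ gives $\tau(W)\le i-1$. By \eqref{eq:tight}, $I_Y$ is the only old part containing $v$, so $v\in J_W\setminus J_W(i-1)$ and $|J_W(i-1)|\le\sigma-1$. By Lemma~\ref{lem:sealed}, all edges of $\mathcal E_{i-1}$ that contain $v$ are subsets of $W$. By Lemma~\ref{lem:growth}, $K(Z)\subseteq\mathcal E_{i-1}$, and the edges of $K(Z)$ through $v$ cover $Z$. So $Z\subseteq W$, and $Z=W$ since both have $k+1$ elements. This holds for every $v\in Y\cap Z$, so $Y\cap Z\subseteq I_Y\cap P_Z$. The reverse inclusion holds as $I_Y\subset Y$ and $P_Z\subset Z$.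
\end{proof}

The analogue of the injectivity of $\varphi$ in the model comes from Lemma~\ref{lem:digits}.

\begin{lemma}\label{lem:succ}
Let $X$ be normal and let $\gamma$ be a label. There is exactly one fed node $Y$ with $\gamma^-Y=X$.
\end{lemma}

\begin{proof}
By \eqref{eq:tight}, $J_X$ has $\sigma$ elements and is the disjoint union of the nonempty sets $I_Y\cap P_X$. Let $Y$ be a node with $v\in I_Y\cap P_X$. Then $Y$ is fed, and $v$ lies in $Y\cap\beta^-Y\subseteq P_{\beta^-Y}$ for some label $\beta$. As new parts are disjoint, $X=\beta^-Y$, and $|I_Y\cap P_X|=\sigma_\beta$ by Lemma~\ref{lem:pred}. Conversely, every fed $Y$ with $\beta^-Y=X$ has $I_Y\cap P_X\ne\emptyset$, and $Y$ determines $\beta$. So $\sigma=\sum_\beta n_\beta\sigma_\beta$, where $n_\beta$ is the number of fed $Y$ with $\beta^-Y=X$, and Lemma~\ref{lem:digits} gives $n_\beta=1$.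
\end{proof}

We denote this node by $\gamma^+X$, the $\gamma$-\emph{successor} of $X$. Thus $\gamma^-X\prec X\prec\gamma^+X$ for normal $X$, and
\begin{equation}\label{eq:inverse}
\gamma^-\gamma^+X=X\ \text{ if $X$ is normal},\qquad\gamma^+\gamma^-Y=Y\ \text{ if $Y$ is fed and $\gamma^-Y$ is normal}.
\end{equation}
A configuration also prescribes how the predecessors intersect each other. The next lemma translates an intersection into a relation, up to direction.

\begin{lemma}\label{lem:adj}
If $Z\ne Z'$ are normal nodes with $|Z\cap Z'|=\sigma_\gamma$, then $Z'\in\{\gamma^-Z,\gamma^+Z\}$.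
\end{lemma}

\begin{proof}
Let $W\prec W'$ be the two nodes in order of time and let $v\in W\cap W'$. By \eqref{eq:later}, $v\in I_{W'}$, so $v\in P_{\beta^-W'}$ for some $\beta$ by Lemma~\ref{lem:pred}. As $\beta^-W'$ is tight, \eqref{eq:tight} shows that $v\notin I_W$. So $v\in P_W$ and $W=\beta^-W'$. Then $|W\cap W'|=\sigma_\beta$, and $\beta=\gamma$ because the five sizes are distinct. If $W'=Z$, then $Z'=\gamma^-Z$. If $W=Z$, then $Z'=\gamma^+Z$ by \eqref{eq:inverse}.
\end{proof}

To compute with $\gamma^\pm$ we need the nodes near $X$ to be normal as well. A \emph{move} leads from a normal node $X$ to one of the nodes $\gamma^-X$, $\gamma^+X$. A node is \emph{deep} if it is normal and every node reached from it by one or two moves is normal; otherwise it is \emph{shallow}. Shallow nodes are the defects of the model. Let $D$ be their number.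

\begin{lemma}\label{lem:shallow}
$D=O(d)$, and $D\ge1$ if $N\ge1$.
\end{lemma}

\begin{proof}
At most $5+\sigma$ moves end at a given node $Z$. Indeed, if $Z=\gamma^+X$, then $X=\gamma^-Z$, which leaves five possibilities. If $Z=\gamma^-X$, then $Z$ is tight and $I_X$ meets $P_Z$ by Lemma~\ref{lem:pred}, which leaves at most $\sigma$ possibilities by \eqref{eq:tight}. A shallow node is not normal, or a node that is not normal is reached from it in one or two moves. So $D$ is at most $1+(5+\sigma)+(5+\sigma)^2$ times the number of nodes that are not normal, which is $O(d)$ by Lemma~\ref{lem:mostnormal}. The earliest node is not fed by Lemma~\ref{lem:pred}, so it is shallow.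
\end{proof}

\section{The doubling relation}\label{sec:double}

In the grid, $t^-a^-X=a^-a^-t^-X$, which is \eqref{eq:modeldouble}. An arbitrary process may build the row $B,R,T,U$ of Figure~\ref{fig:config} in the opposite direction, and this gives a second possibility.

\begin{lemma}\label{lem:sign}
Let $X$ be deep and $T=t^-X$. Then exactly one of the following holds:
\[
t^-a^-X=a^-a^-T\quad(\text{$X$ is \emph{positive}}),\qquad t^-a^-X=a^+a^+T\quad(\text{$X$ is \emph{negative}}).
\]
\end{lemma}

\begin{proof}
We first show that, for any fed node $Y$ whose predecessors are normal,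
\begin{equation}\label{eq:RU}
\{r^-Y,\,u^-Y\}=\{a^-t^-Y,\,a^+t^-Y\}.
\end{equation}
Both $r^-Y$ and $u^-Y$ meet $t^-Y$ in $\sigma_a$ vertices, so both lie in the right-hand set by Lemma~\ref{lem:adj}, and they are distinct.

Let $A,T,R,U,B$ be the predecessors of $X$; they are normal. By \eqref{eq:RU}, $R=a^-T$ or $R=a^+T$. Since $|B\cap R|=\sigma_a$, Lemma~\ref{lem:adj} gives $B\in\{a^-R,a^+R\}$, and $B\ne T$. If $R=a^-T$, then $a^+R=T$ by \eqref{eq:inverse}, so $B=a^-R=a^-a^-T$. If $R=a^+T$, then $a^-R=T$, so $B=a^+R=a^+a^+T$.

It remains to identify $B$ with $t^-A$. Since $|A\cap B|=\sigma_t$, Lemma~\ref{lem:adj} gives $B=t^-A$ or $B=t^+A$. Suppose that $B=t^+A$, so $t^-B=A$. The predecessors of $B$ are two moves away from $X$, hence normal, and \eqref{eq:RU} for $Y=B$ shows that $a^+A$ is a predecessor of $B$. But $a^+A=a^+a^-X=X$ by \eqref{eq:inverse}. So $X\prec B$, whereas $B=b^-X\prec X$. Hence $t^-a^-X=t^-A=B$, and one of the two relations holds.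

The nodes $a^-T$ and $a^+T$ are two moves away from $X$, so they are normal, and $a^-a^-T\prec T\prec a^+a^+T$ are defined and distinct. So only one relation holds.
\end{proof}

This is where $U$ is needed: with $R$ alone, \eqref{eq:RU} would only say that $r^-B$ is one of $a^-A$, $a^+A$, and the first possibility gives no contradiction.

\begin{lemma}\label{lem:samesign}
Let $X$ and $X'=a^+X$ be deep, $T=t^-X$ and $T'=t^-X'$. Then $X$ and $X'$ have the same sign. If it is positive, $T'=a^+a^+T$; if it is negative, $T=a^+a^+T'$.
\end{lemma}

\begin{proof}
Since $a^-X'=X$, we have $t^-a^-X'=T$. The nodes $T,T',a^-T',a^+T'$ and $a^-X$ are normal. If $X'$ is positive, then $T=a^-a^-T'$, and \eqref{eq:inverse} gives $a^+T=a^-T'$ and then $a^+a^+T=T'$. If $X'$ is negative, then $T=a^+a^+T'$, and \eqref{eq:inverse} gives $a^-T=a^+T'$ and then $a^-a^-T=T'$.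

Suppose that the signs differ. If $X'$ is positive and $X$ is negative, then $t^-a^-X=a^+a^+T=T'$. If $X'$ is negative and $X$ is positive, then $t^-a^-X=a^-a^-T=T'$. In both cases the fed nodes $a^-X$ and $X'$ have the same normal $t$-predecessor $T'$, so $a^-X=X'$ by Lemma~\ref{lem:succ}. This contradicts $a^-X\prec X\prec X'$.
\end{proof}

\section{Counting nodes}\label{sec:count}

We now follow the proof of Proposition~\ref{prop:model}(a). The first step bounds the number of nodes that are waiting for a successor. For $\gamma\in\{a,t\}$ and $0\le i\le m$, call a deep node $X$ \emph{$\gamma$-open at $i$} if $\tau(X)\le i<\tau(\gamma^+X)$.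

\begin{lemma}\label{lem:open}
At most $D$ nodes are $\gamma$-open at $i$.
\end{lemma}

\begin{proof}
Let $\mathcal A$ be the set of deep nodes of time at most $i$. For deep $Y$ the node $\gamma^-Y$ is normal, so $\gamma^+\gamma^-Y=Y$; hence $\gamma^-$ is injective on deep nodes. So $\gamma^-Y$ is shallow for at most $D$ nodes $Y\in\mathcal A$. For the other $Y\in\mathcal A$, the nodes $\gamma^-Y$ are distinct elements of $\mathcal A$ whose $\gamma$-successor $Y$ has time at most $i$. So at least $|\mathcal A|-D$ elements of $\mathcal A$ are not $\gamma$-open at $i$.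
\end{proof}

A \emph{window} is the set $\mathcal W$ of all nodes with time in an interval $(\alpha,\beta]$, where $0\le\alpha<\beta\le m$, provided that all these nodes are deep. It corresponds to an interval of regular points in the model.

\begin{proposition}\label{prop:window}
If $N\ge1$, every window satisfies $|\mathcal W|\le2D(\log_2D+4)$.
\end{proposition}

\begin{proof}
The map $a^+$ is injective on deep nodes by \eqref{eq:inverse} and increases time. So $\mathcal W$ is partitioned into \emph{chains}, the maximal sequences $X_0,\dots,X_\ell$ in $\mathcal W$ with $X_j=a^+X_{j-1}$. For $Y\in\mathcal W$ we have $\tau(a^-Y)<\tau(Y)\le\beta$ and $a^+a^-Y=Y$, so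
\begin{equation}\label{eq:first}
\text{if $Y\in\mathcal W$ and $\tau(a^-Y)>\alpha$, then $a^-Y$ precedes $Y$ in its chain.}
\end{equation}
The last node $X_\ell$ of a chain has $a^+X_\ell\notin\mathcal W$ and $\tau(a^+X_\ell)>\alpha$, so it is $a$-open at $\beta$. By Lemma~\ref{lem:open} there are at most $D$ chains. By Lemma~\ref{lem:samesign} all nodes of a chain have the same sign.

For a chain $\rho=(X_0,\dots,X_\ell)$ put $\ell(\rho)=\ell$ and $T_j=t^-X_j$, and let $o(\rho)$ be the number of $j$ with $\tau(T_j)\le\alpha$. The nodes $T_j$, over all chains, are distinct, and $t^+T_j=X_j$. If $\tau(T_j)\le\alpha$, then $T_j$ is shallow or $t$-open at $\alpha$. Hence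
\begin{equation}\label{eq:osum}
\sum_\rho o(\rho)\le2D .
\end{equation}

\emph{Negative chains satisfy $\ell(\rho)\le o(\rho)$.} Suppose that $\tau(T_0)>\alpha$. Since $X_0$ is negative, $a^-X_0\succ t^-a^-X_0=a^+a^+T_0\succ T_0$, so $\tau(a^-X_0)>\alpha$. By \eqref{eq:first}, $X_0$ is not the first node of its chain, which is false. So $\tau(T_0)\le\alpha$. By Lemma~\ref{lem:samesign}, $T_{j-1}=a^+a^+T_j\succ T_j$, so all $T_j$ have time at most $\alpha$ and $o(\rho)=\ell+1$.

\emph{Positive chains.} By Lemma~\ref{lem:samesign}, $T_j=a^+a^+T_{j-1}$. The times of the $T_j$ increase, so $\tau(T_j)\le\alpha$ exactly for $j<o$, where $o=o(\rho)$. If $o=\ell+1$, then again $\ell(\rho)\le o(\rho)$. If $o\le\ell$, consider the sequence $T_o,a^+T_o,T_{o+1},\dots,T_\ell$ of $2(\ell-o)+1$ nodes, each the $a$-successor of the one before. Their times are at least $\tau(T_o)>\alpha$ and at most $\tau(T_\ell)<\tau(X_\ell)\le\beta$. So the sequence lies in $\mathcal W$, within one chain, which we call the \emph{source} $\mathrm{src}(\rho)$, and $2(\ell-o)\le\ell(\mathrm{src}(\rho))$. In all other cases $\rho$ has no source. Reading terms with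 an undefined source as $0$, every chain satisfies
\begin{equation}\label{eq:halving}
\ell(\rho)\le o(\rho)+\tfrac12\,\ell(\mathrm{src}(\rho)).
\end{equation}
For a longest chain this gives $\ell(\rho)\le2o(\rho)$, so $\ell(\rho)\le4D$ for all chains by \eqref{eq:osum}.

The bound $|\mathcal W|\le D(4D+1)$ that follows at once is wasteful, because \eqref{eq:osum} bounds the sum of the $o(\rho)$ and not only their maximum. To sum \eqref{eq:halving} over all chains we must know how often a chain is a source.

\emph{A chain is the source of at most two chains.} Let $\rho$ have a source and $o=o(\rho)$. We show that $T_o$ is the first or second node of $\mathrm{src}(\rho)$; this suffices, since $T_o$ determines $X_o=t^+T_o$ and hence $\rho$. Otherwise $a^-a^-T_o$ lies in $\mathrm{src}(\rho)$ and has time greater than $\alpha$. As $X_o$ is positive, $a^-X_o\succ t^-a^-X_o=a^-a^-T_o$, so $\tau(a^-X_o)>\alpha$. By \eqref{eq:first}, $o\ge1$ and $a^-X_o=X_{o-1}$. Then $T_{o-1}=a^-a^-T_o$ has time greater than $\alpha$, contrary to the definition of $o$.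

Consequently at most $2^j$ chains have a given $j$-fold source $\mathrm{src}^j(\rho)$, and $\sum_\rho o(\mathrm{src}^j(\rho))\le2^j\cdot2D$. Each iteration of \eqref{eq:halving} halves the weight and may double the multiplicity, so it contributes up to $2D$; the logarithm is the number of iterations needed to make the remainder small. With $\kappa=\lceil\log_2(4D)\rceil\le\log_2D+3$,
\[
\sum_\rho\ell(\rho)\le\sum_{j=0}^{\kappa-1}2^{-j}\sum_\rho o(\mathrm{src}^j(\rho))+2^{-\kappa}\sum_\rho\ell(\mathrm{src}^\kappa(\rho))\le2D\kappa+2^{-\kappa}\cdot D\cdot4D\le2D\kappa+D .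
\]
Hence $|\mathcal W|=\sum_\rho(\ell(\rho)+1)\le2D(\kappa+1)\le2D(\log_2D+4)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The upper bound is Proposition~\ref{prop:upper}. For the lower bound, since $g=2n/p+d/p$, we must show that $d\ge c'\sqrt{n/\log n}$ for a constant $c'>0$ and all large $n$. If $v_Fd\ge n/2$, then $d$ is linear in $n$ and the bound holds. Otherwise \eqref{eq:nN} gives $N\ge n/(2p)\ge1$, and $1\le D\le N\le n$ by Lemma~\ref{lem:shallow} and \eqref{eq:nN}. The times of the $D$ shallow nodes cut the deep nodes into at most $D+1$ windows, so by Proposition~\ref{prop:window}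
\[
\frac n{2p}\le N\le D+(D+1)\cdot2D(\log_2D+4)\le5D^2(\log_2n+4).
\]
Thus $D$ is at least a constant multiple of $\sqrt{n/\log n}$, and so is $d$, because $D=O(d)$ by Lemma~\ref{lem:shallow}.
\end{proof}

\begin{remark}
The cruder estimate $|\mathcal W|\le D(4D+1)$ gives $N=O(D^3)$ in the last display, hence an excess of order at least $n^{1/3}$. This is already enough to refute the conjecture.
\end{remark}

\begin{thebibliography}{1}

\bibitem{survey}
\emph{A Survey of Minimum Saturated Graphs},
\texttt{https://www.combinatorics.org/\allowbreak ojs/\allowbreak index.php/\allowbreak eljc/\allowbreak article/\allowbreak download/\allowbreak DS19/\allowbreak pdf/}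

\end{thebibliography}
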